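\title{Critical spread-out oriented percolation above $4+1$ dimensions converges to super-Brownian motion on path space}

\begin{abstract}
We consider the cluster of the origin in critical spread-out oriented percolation on $\mathbb Z^d\times\mathbb Z_+$ with $d>4$, viewed as a measure-valued process: mass and time are rescaled by $n$, space by $\sqrt n$, and the law is multiplied by $n$. Its finite-dimensional distributions are known to converge to those of the canonical measure $\mathbb N_0$ of super-Brownian motion. We prove tightness, and hence weak convergence to $\mathbb N_0$ on Skorokhod path space. The proof compares the process, uniformly in time, with the martingales obtained by conditioning the cluster at a fixed later time on the past. The comparison combines exponential concentration over short time windows with a deterministic estimate on the expected progeny of an arbitrary finite set, whose inputs are two-point bounds and the existence of the incipient infinite cluster. We also obtain joint convergence with the extinction time, and convergence on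 the event that the maximal total mass exceeds a given level.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and its scaling}

Fix integers $d,L\ge1$ and let $\Lambda=\{x\in\mathbb Z^d:0<\|x\|_\infty\le L\}$. In spread-out oriented percolation on $\mathbb Z^d\times\mathbb Z_+$, each bond $((x,m),(y,m+1))$ with $y-x\in\Lambda$ is occupied with probability $p$, independently of all other bonds. We write $(x,m)\to(y,m')$ if there is an oriented path of occupied bonds from $(x,m)$ to $(y,m')$; every vertex is connected to itself. Throughout, $p=p_c(d,L)$ is the critical point. The cluster of the origin at time $m$ is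
\[
\mathcal C_m=\{x\in\mathbb Z^d:(0,0)\to(x,m)\}.
\]
One may read $(\mathcal C_m)_{m\ge0}$ as a population that starts from a single particle at the origin: a particle at $x$ sends a child to each site of $x+\Lambda$ with probability $p$, and children that land on the same site merge into one. It is a Markov chain on the finite subsets of $\mathbb Z^d$, and $\varnothing$ is absorbing.

For $d>4$ and $L$ large, $\mathbb E|\mathcal C_n|$ converges to a positive constant, the mean square displacement at time $n$ is at most of order $n$, and the probability of survival to time $n$ is of order $1/n$ (precise statements are in Section~\ref{sec:inputs}). So a cluster that survives to time $n$ has on average of order $n$ particles, at distance of order $\sqrt n$ from the origin. This dictates the scaling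
\begin{equation}\label{eq:Xn}
X^{(n)}_t=\frac1{c_1n}\sum_{x\in\mathcal C_{\lfloor nt\rfloor}}\delta_{x/\sqrt{c_2n}},\quad t\ge0,
\qquad\qquad
\mu_n(\,\cdot\,)=c_3n\,\mathbb P\big(X^{(n)}\in\cdot\,\big),
\end{equation}
in which the factor $n$ in $\mu_n$ compensates for the rarity of survival. The constants $c_1,c_2,c_3>0$ depend only on $d$ and $L$; they are fixed by \eqref{eq:fdd} below.

\subsection{Path space and the canonical measure}

Let $\mathcal M_F(\mathbb R^d)$ be the space of finite measures on $\mathbb R^d$ with the weak topology, and let $\mathcal D$ be the Polish space of c\`adl\`ag paths $X=(X_t)_{t\ge0}$ with values in $\mathcal M_F(\mathbb R^d)$, with the Skorokhod topology (recalled in Section~\ref{sec:thm1}). Each $X^{(n)}$ is a random element of $\mathcal D$, and $\mu_n$ is a finite measure on $\mathcal D$. We write $X_t(\phi)=\int\phi\,dX_t$, and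
\[
S=S(X)=\inf\{t>0:X_t=0\}
\]
for the extinction time. The set $\{S<s\}$ is the projection on $\mathcal D$ of the Borel set $\{(X,t):0<t<s,\ X_t=0\}$, so $S$ is universally measurable, which is all that the constructions below require.

The canonical measure $\mathbb N_0$ of super-Brownian motion started at the origin is a $\sigma$-finite, infinite measure on $\mathcal D$ with $\mathbb N_0(S>s)<\infty$ for every $s>0$. For $t>0$ and bounded continuous $\phi\ge0$ it satisfies
\[
\mathbb N_0\big(1-e^{-X_t(\phi)}\big)=u_t(0),\qquad\text{where }\ \partial_tu=\tfrac12\Delta u-\tfrac12u^2,\quad u_0=\phi .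
\]
A constant $\phi\equiv\lambda$ gives $u_t=(\lambda^{-1}+t/2)^{-1}$, and letting $\lambda\to\infty$ we find $\mathbb N_0(X_t\ne0)=2/t$: the infinite mass of $\mathbb N_0$ sits on short-lived paths. In the same way $\mu_n$ has total mass $c_3n\to\infty$, nearly all of it on clusters that die long before time $n$. Weak convergence therefore has to be formulated after these paths are cut away. For a measure $\mu$ on $\mathcal D$ and $s>0$ put $\mu^{(s)}=\mu(\,\cdot\cap\{S>s\})$. We write $\mu_n\xrightarrow{w}\mathbb N_0$ if for every $s>0$ the finite measures $\mu_n^{(s)}$ converge weakly to $\mathbb N_0^{(s)}$, that is, if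
\[
\mu_n\big(\Phi\,\mathbf 1\{S>s\}\big)\to\mathbb N_0\big(\Phi\,\mathbf 1\{S>s\}\big)
\]
for every $s>0$ and every bounded continuous $\Phi:\mathcal D\to\mathbb R$.

For $d>4$ and $L$ sufficiently large, the asymptotics of the survival probability and of the $r$-point functions, for all $r$, are known for critical oriented percolation. As a consequence, with $c_1,c_2,c_3$ determined by the asymptotics of the survival probability and of the two-point function, the finite-dimensional distributions converge: for every $s>0$, all $0<t_1<\dots<t_k$ and every bounded continuous $F$ on $\mathcal M_F(\mathbb R^d)^k$,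
\begin{equation}\label{eq:fdd}
\mu_n\big(F(X_{t_1},\dots,X_{t_k})\mathbf 1\{S>s\}\big)\to\mathbb N_0\big(F(X_{t_1},\dots,X_{t_k})\mathbf 1\{S>s\}\big).
\end{equation}
We take \eqref{eq:fdd} as given.

\subsection{The question and the results}

Finite-dimensional distributions do not see what happens at exceptional times. If $U$ is uniform on $[0,1]$, the real-valued paths $\mathbf 1_{[U,U+1/n)}$ converge to $0$ in finite-dimensional distributions, while their suprema equal $1$. Functionals such as the maximal total mass $\sup_tX_t(1)$ are thus out of reach of \eqref{eq:fdd}. What is missing is tightness: a family of finite measures on $\mathcal D$ is \emph{tight} if for every $\eta>0$ there is a compact set whose complement has measure at most $\eta$ under all members of the family. The question, posed in \cite{criterion}, is whether for $d>4$ and $L$ sufficiently large the family $\{\mu_n^{(s)}\}_{n\ge1}$ is tight for every $s>0$, so that $\mu_n\xrightarrow{w}\mathbb N_0$ on path space. The answer is yes.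

\begin{theorem}\label{thm:main}
Let $d>4$ and let $L$ be sufficiently large. For every $s>0$ the family $\{\mu_n^{(s)}\}_{n\ge1}$ is tight on $\mathcal D$ and every limit point is carried by continuous paths. Moreover $\mu_n\xrightarrow{w}\mathbb N_0$.
\end{theorem}

The estimates behind Theorem~\ref{thm:main} hold under $\mu_n$ itself, without restriction to $\{S>s\}$. This gives the following strengthening, in which part (iii) removes the small clusters by a threshold on the mass instead of the lifetime. It is not needed for Theorem~\ref{thm:main}.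

\begin{theorem}\label{thm:extra}
Let $d>4$, let $L$ be sufficiently large, and put $X^*=\sup_{t\ge0}X_t(1)$.
\begin{itemize}
\item[(i)] There is $c=c(d,L)$ such that $\limsup_n\mu_n\big(\sup_{t\le T}X_t(1)>\eta\big)\le cT/\eta^2$ for all $T,\eta>0$. For every bounded Lipschitz $\phi$ and all $\eta,T>0$,
\[
\lim_{\varepsilon\to0}\limsup_n\ \mu_n\Big(\sup_{t,t'\le T,\ |t-t'|\le\varepsilon}|X_t(\phi)-X_{t'}(\phi)|>\eta\Big)=0 .
\]
\item[(ii)] For every $s>0$ the law of $(X,S)$ under $\mu_n^{(s)}$ converges weakly, on $\mathcal D\times(0,\infty)$, to its law under $\mathbb N_0^{(s)}$.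
\item[(iii)] $\mathbb N_0(X^*>\eta)<\infty$ for all $\eta>0$, and for all but countably many $\eta>0$,
\[
\mu_n\big(\Phi\,\mathbf 1\{X^*>\eta\}\big)\to\mathbb N_0\big(\Phi\,\mathbf 1\{X^*>\eta\}\big)
\]
for every bounded continuous $\Phi:\mathcal D\to\mathbb R$.
\end{itemize}
\end{theorem}

Section~\ref{sec:inputs} fixes notation and lists the inputs. Section~\ref{sec:method} explains the method on branching random walk and on initial sets with two sites. The deterministic half of the argument is in Section~\ref{sec:progeny}, the probabilistic half in Section~\ref{sec:tracking}. Section~\ref{sec:uniform} derives three estimates that are uniform in time, and Sections~\ref{sec:thm1} and~\ref{sec:thm2} deduce the theorems.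

\section{Notation, inputs and tools}\label{sec:inputs}

From now on $d>4$, $L$ is sufficiently large and $p=p_c$. The letter $K\ge1$ denotes a fixed constant depending only on $d$ and $L$, and $c$ denotes such a constant whose value may change from line to line.

\subsection{Expected progeny}

Let $\tau_m(x)=\mathbb P((0,0)\to(x,m))$ be the two-point function and $A_m=\sum_x\tau_m(x)=\mathbb E|\mathcal C_m|$. Let $\mathcal F_m$ be the $\sigma$-field generated by the bonds that start at times less than $m$, so that $\mathcal C_m$ is $\mathcal F_m$-measurable. We abbreviate $(b,0)\to(z,k)$ to $b\to(z,k)$, and for finite $B\subset\mathbb Z^d$ we write $B\to(z,k)$ if $b\to(z,k)$ for some $b\in B$. Put $\mathcal C^B_k=\{z:B\to(z,k)\}$ and $Q_R=\{y\in\mathbb Z^d:\|y\|_\infty\le R\}$. For bounded $f:\mathbb Z^d\to\mathbb R$ and finite $C\subset\mathbb Z^d$ let $C(f)=\sum_{x\in C}f(x)$, and let $\mathrm{Lip}(f)$ be the Lipschitz constant of $f$ for the Euclidean norm $|\cdot|$. The central object is the \emph{expected progeny} of $B$ after $k$ steps, weighted by $f$: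
\[
H^f_k(B)=\mathbb E\big[\mathcal C^B_k(f)\big]=\sum_zf(z)\,\mathbb P(B\to(z,k)),\qquad H_k=H^1_k .
\]
Bonds that start at different times are independent and the model is invariant under time shifts, so
\begin{equation}\label{eq:markov}
\mathbb E[\mathcal C_{m+k}(f)\mid\mathcal F_m]=H^f_k(\mathcal C_m),\qquad H^f_{j+k}(B)=\mathbb E\big[H^f_k(\mathcal C^B_j)\big].
\end{equation}
A union bound gives $H_k(B)\le A_k|B|$. For $N\ge0$ we write
\begin{equation}\label{eq:Z}
Z^N_l(f)=\mathbb E[\mathcal C_N(f)\mid\mathcal F_l]=H^f_{N-l}(\mathcal C_l),\qquad0\le l\le N,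
\end{equation}
a martingale in $l$ with terminal value $\mathcal C_N(f)$.

\subsection{Inputs}

\begin{itemize}
\item[(A)] $A_m\to A\in(0,\infty)$; in particular $A_m\le K$ for all $m\ge0$.
\item[(B)] $\sum_x|x|^2\tau_m(x)\le Km$ for all $m\ge0$.
\item[(C)] $\sup_x\tau_m(x)\le Km^{-d/2}$ for all $m\ge1$.
\item[(D)] $\mathbb P(\mathcal C_m\ne\varnothing)\le K/(m+1)$ for all $m\ge0$.
\item[(E)] For every event $E$ that depends on finitely many bonds, the limit
\[
\lim_{n\to\infty}A_n^{-1}\sum_x\mathbb P\big(E\cap\{(0,0)\to(x,n)\}\big)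
\]
exists.
\item[(F)] The convergence \eqref{eq:fdd} holds; $\mathbb N_0(S>s)=2/s$ for $s>0$; $\mathbb N_0(S=0)=0$; and $X_t=0$ for all $t\ge S$, $\mathbb N_0$-almost everywhere.
\end{itemize}

Inputs (A)--(C) are contained in \cite[Theorem~1.1]{HS}. There bonds are occupied with probability $\tilde pD(y-x)$, and the present model is the case $D=|\Lambda|^{-1}\mathbf 1_\Lambda$, $\tilde p=p|\Lambda|$. By (A) we have $0<p_c<1$, since $p=0$ gives $A_m=0$ for $m\ge1$ and $p=1$ gives $A_m\to\infty$. Input (E) is the existence of the incipient infinite cluster, in the first construction $\mathbb P_\infty$ of \cite{HHS}, which treats the same class of models: the limit is the probability of $E$ under the law of the configuration biased by $|\mathcal C_n|$, as $n\to\infty$. The statements about $\mathbb N_0$ in (F) are standard; the last two are used only for Theorem~\ref{thm:extra}.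

Input (D) follows from (F). Let $m^*$ be the first integer with $\mathcal C_{m^*}=\varnothing$. Then $X^{(n)}_t=0$ exactly when $t\ge m^*/n$, so $S(X^{(n)})=m^*/n$ and
\begin{equation}\label{eq:survival}
\{S(X^{(n)})>s\}=\{m^*>\lfloor ns\rfloor\}=\{\mathcal C_{\lfloor ns\rfloor}\ne\varnothing\}.
\end{equation}
Taking $F=1$ and $s=1$ in \eqref{eq:fdd} gives $c_3n\,\mathbb P(\mathcal C_n\ne\varnothing)\to\mathbb N_0(S>1)<\infty$, so $(n+1)\mathbb P(\mathcal C_n\ne\varnothing)$ is bounded.

\subsection{Three inequalities}

\emph{The BK inequality.} Let $E_1,E_2$ be increasing events that depend on finitely many bonds, and let $E_1\circ E_2$ be the event that there are two disjoint sets of occupied bonds such that occupation of the first implies $E_1$ and occupation of the second implies $E_2$. Then $\mathbb P(E_1\circ E_2)\le\mathbb P(E_1)\mathbb P(E_2)$. Because the range is bounded, a connection between two given vertices is such an event, and two bond-disjoint occupied paths witness the disjoint occurrence of two connections.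

\emph{McDiarmid's inequality}, in moment-generating-function form. If $\xi_1,\dots,\xi_J$ are independent and $F=F(\xi_1,\dots,\xi_J)$ changes by at most $a_i$ when only the $i$th coordinate is changed, then $\mathbb E\,e^{\lambda(F-\mathbb EF)}\le\exp(\lambda^2\sum_ia_i^2/8)$ for all $\lambda\in\mathbb R$.

\emph{Doob's inequalities.} If $(Z_l)_{l\le N}$ is a square-integrable martingale, then $\mathbb P(\max_{l\le N}|Z_l|\ge a)\le\mathbb E[Z_N^2]/a^2$. If $(W_m)_{m\ge m_0}$ is a nonnegative supermartingale, then $\mathbb P(\max_mW_m\ge a\mid\mathcal F_{m_0})\le W_{m_0}/a$.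

The BK inequality is used only through the next lemma, which bounds the probability that two paths merge or branch.

\begin{lemma}\label{lem:twopaths}
\begin{itemize}
\item[(i)] For $b\ne b'$, $z\in\mathbb Z^d$ and $k\ge1$,
\[
\mathbb P\big(b\to(z,k),\,b'\to(z,k)\big)\le\sum_{l=1}^k\sum_w\tau_l(w-b)\,\tau_l(w-b')\,\tau_{k-l}(z-w).
\]
\item[(ii)] For finite $B$, $x\ne x'$ and $j\ge1$,
\[
\mathbb P\big(x,x'\in\mathcal C^B_j\big)\le\sum_{b\in B}\sum_{l=0}^{j-1}\sum_w\tau_l(w-b)\,\tau_{j-l}(x-w)\,\tau_{j-l}(x'-w)+\sum_{\substack{b,b'\in B\\ b\ne b'}}\tau_j(x-b)\,\tau_j(x'-b').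
\]
\end{itemize}
\end{lemma}

\begin{proof}
An oriented path visits one vertex at each time, and a bond shared by two paths has both endpoints on both paths.

(i) Take occupied paths from $(b,0)$ and $(b',0)$ to $(z,k)$, and let $(w,l)$ be their first common vertex. Then $1\le l\le k$. The segments up to time $l$ share no bond, since a shared bond would start at an earlier common vertex. So $\{b\to(w,l)\}\circ\{b'\to(w,l)\}$ occurs, together with $(w,l)\to(z,k)$, which depends only on bonds that start at times $\ge l$ and is independent of the first event. Apply BK and sum over $(w,l)$.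

(ii) Take occupied paths from $(b,0)$ to $(x,j)$ and from $(b',0)$ to $(x',j)$ with $b,b'\in B$. If they share a vertex, let $(w,l)$ be the last one; $l<j$ because $x\ne x'$. The segments after time $l$ share no bond, since a shared bond would end at a later common vertex. So $b\to(w,l)$ occurs, and independently $\{(w,l)\to(x,j)\}\circ\{(w,l)\to(x',j)\}$ occurs; this gives the first sum. If the paths share no vertex, then $b\ne b'$ and $\{b\to(x,j)\}\circ\{b'\to(x',j)\}$ occurs; this gives the second sum.
\end{proof}

\section{The method}\label{sec:method}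

To prove tightness we must control $\mathcal C_m(f)$ at all times $m\le nT$ simultaneously, to precision $\eta n$, outside an event of probability $o(1/n)$. Martingale inequalities give such control for free, so the plan is to show that $\mathcal C_m(f)$ stays close to a martingale.

\subsection{Branching random walk}

Consider the model in which children do not merge: each particle at $x$ places a child at each site of $x+\Lambda$ with probability $|\Lambda|^{-1}$, independently, and several particles may share a site. Let $Y_m$ be the number of particles at time $m$, with $Y_0=1$. The offspring number has mean $1$ and variance $\gamma=1-|\Lambda|^{-1}$, so $Y_m$ is itself a martingale, $\mathbb E\,Y_{m+1}^2=\mathbb E\,Y_m^2+\gamma$, and $\mathbb E\,Y_N^2=1+\gamma N$. Doob's inequality gives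
\[
n\,\mathbb P\Big(\max_{m\le nT}Y_m>\eta n\Big)\le\frac{1+\gamma nT}{\eta^2n}\longrightarrow\frac{\gamma T}{\eta^2},
\]
which is the analogue of the first claim in Theorem~\ref{thm:extra}(i). For a test function $f$, let $Y_m(f)$ be the sum of $f$ over the particles at time $m$. Given the history up to time $m$, the conditional mean of $Y_N(f)$ is the sum over these particles $x$ of $\mathbb E f(x+W_{N-m})$, where $W$ is the random walk with steps uniform on $\Lambda$. As $\mathbb E|W_k|^2\le dL^2k$, this martingale differs from $Y_m(f)$ by at most $Y_m\,\mathrm{Lip}(f)L\sqrt{d(N-m)}$. For $f=\phi(\cdot/\sqrt n)$, $Y_m\le Mn$ and $N-m\le\varepsilon n$, the difference is at most $ML\sqrt{d\varepsilon}\,\mathrm{Lip}(\phi)\,n$, uniformly in $m$. So on a window of length $\varepsilon n$ the process follows a martingale up to a small multiple of $n$.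

The argument rests on one identity: the expected progeny of a set of particles equals the number of particles, whatever their positions and whatever the time horizon.

\subsection{One site, two sites, many sites}

In oriented percolation this identity fails. For one site, $H_k(\{0\})=A_k$, which converges as $k\to\infty$ but need not be constant. For two sites $0\ne y$, inclusion--exclusion gives
\begin{equation}\label{eq:qk}
H_k(\{0,y\})=2A_k-q_k(y),\qquad q_k(y)=\sum_z\mathbb P\big(0\to(z,k),\,y\to(z,k)\big).
\end{equation}
The \emph{interaction} $q_k(y)$ counts common descendants and depends on the relative position of the two sites; for instance $q_1(y)=p^2|\Lambda\cap(y+\Lambda)|$. For many sites the interaction can be the main effect. The reversal $(x,m)\mapsto(x,k-m)$ preserves the law of the bonds between times $0$ and $k$, because $\Lambda=-\Lambda$. Hence $\mathbb P(Q_R\to(z,k))\le\mathbb P(\mathcal C_k\ne\varnothing)$, and the left side vanishes for $z\notin Q_{R+Lk}$. By (D), $\limsup_{R\to\infty}H_k(Q_R)/|Q_R|\le K/(k+1)$, far below the value $A_k\approx A$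 for isolated sites.

So no estimate valid for all $B$ can relate $H_k(B)$ to $|B|$. The two-site formula suggests a substitute: relate $H_k(B)$ to $H_{k'}(B)$ for large $k,k'$. In \eqref{eq:qk}, $q_k(y)$ converges as $k\to\infty$ for each fixed $y$ (this follows from (A) and Lemma~\ref{lem:limit} below), and $q_k(y)$ is small for large $\|y\|_\infty$ uniformly in $k$ (this follows from \eqref{eq:rho} and \eqref{eq:q} below). Together, these two facts say that $H_k(\{0,y\})$ converges uniformly in $y$. Section~\ref{sec:progeny} extends this to large sets: the effect of near neighbors stabilizes, and the effect of far neighbors is small as long as there are not too many of them.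

\subsection{The chain of approximations}

Fix an intermediate scale $j$ with $1\ll j\ll n$. For $2j\le m\le N$ we shall prove
\begin{equation}\label{eq:chain}
\mathcal C_m(f)\ \approx\ H^f_{2j}(\mathcal C_{m-2j})\ \approx\ H^f_{2j+N-m}(\mathcal C_{m-2j})\ =\ Z^N_{m-2j}(f),
\end{equation}
so that $\mathcal C_m(f)$ follows the martingale $Z^N(f)$ with a delay of $2j$ steps.

The first approximation is probabilistic: $\mathcal C_m(f)$ is close to its conditional mean given $\mathcal F_{m-2j}$. While the population is at most $Mn$, the martingale $Z^m(f)$ accumulates variance of order $Mnj$ over the last $2j$ steps, so a deviation $\eta n$ has probability $e^{-cn/j}$. This survives a union bound over $nT$ times, and the factor $n$ in $\mu_n$, if $j\ll n/\log n$.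

The second approximation is deterministic and holds for every finite set $B$ in place of $\mathcal C_{m-2j}$ (Proposition~\ref{prop:regularity}). The first $j$ steps replace $B$ by the random set $\mathcal C^B_j$, which is sparse on average, and the next $j$ steps let the effect of near neighbors stabilize. The error contains a term $|B|^2j^{-(d-2)/2}$, the total interaction between descendants of distinct sites of $B$. For $|B|$ of order $n$ it is $o(n)$ if $j\gg n^{2/(d-2)}$. The two requirements on $j$ are compatible exactly when $d>4$.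

\section{The expected progeny of a finite set}\label{sec:progeny}

The goal of this section is the second approximation in \eqref{eq:chain}.

\begin{proposition}\label{prop:regularity}
There are a constant $c_0$ and a sequence $\beta_j\to0$, depending only on $d$ and $L$, such that for all finite $B\subset\mathbb Z^d$, bounded Lipschitz $f$, $j\ge1$ and $i\ge0$,
\begin{equation}\label{eq:regularity}
\big|H^f_{2j+i}(B)-H^f_{2j}(B)\big|\le|B|\Big[2K^2\,\mathrm{Lip}(f)\sqrt{j+i}+\|f\|_\infty\beta_j\Big]+2c_0\|f\|_\infty|B|^2j^{-(d-2)/2}.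
\end{equation}
\end{proposition}

\subsection{Fixed sets}

For a fixed set the statement is qualitative, and it comes from the incipient infinite cluster. If the cluster of the origin equals $U$ at time $j$, then its expected size at time $n$ is $H_{n-j}(U)$. Thus $H_{n-j}(U)/A_n$ is the factor by which biasing with $|\mathcal C_n|$ changes the probability of $\{\mathcal C_j=U\}$, and (E) says that this factor converges.

\begin{lemma}\label{lem:limit}
For every finite $U\subset\mathbb Z^d$, the limit $\lim_{k\to\infty}H_k(U)$ exists.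
\end{lemma}

\begin{proof}
We have $H_k(\varnothing)=0$, so let $U\ne\varnothing$ and $j=2+\max_{u\in U}\|u\|_1$. We first show that $\mathbb P(\mathcal C_j=U)>0$. Each $u\in U$ is reached from $0$ by a path of exactly $j$ steps in $\Lambda$: take $\|u\|_1$ unit steps to $u$, and then $a=j-\|u\|_1\ge2$ steps that return to $u$. If $a$ is even these are $a/2$ pairs $e_1,-e_1$; if $a$ is odd, then $a\ge3$ and they are $e_1,e_2,-e_1-e_2$ followed by $(a-3)/2$ such pairs. The set $\mathcal C_j$ is determined by the finitely many bonds that start at vertices $(x,m)$ with $m<j$ and $\|x\|_\infty\le Lm$. Suppose that among these, exactly the bonds of the chosen paths are occupied; this has positive probability because $0<p_c<1$. Then $U\subset\mathcal C_j$. Conversely, the last bond of an occupied path from $(0,0)$ to time $j$ is the last bond of one of the chosen paths, so it ends in $U$. Hence $\mathcal C_j=U$.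

By \eqref{eq:markov}, for $n\ge j$,
\[
\sum_x\mathbb P\big(\mathcal C_j=U,\ (0,0)\to(x,n)\big)=\mathbb P(\mathcal C_j=U)\,H_{n-j}(U).
\]
By (E) the left side divided by $A_n$ converges, and $A_n\to A$ by (A). Divide by $\mathbb P(\mathcal C_j=U)$.
\end{proof}

\subsection{Shares}

Lemma~\ref{lem:limit} gives no uniformity in $U$, and we need sets of size $n$. To apply it, we write $H_k(B)$ as a sum over $b\in B$ of terms that depend mainly on $B$ near $b$. Since $H_k$ is not additive, a descendant has to be shared among its ancestors, and we share it equally. Let $N^z_k(B)=|\{b\in B:b\to(z,k)\}|$ and define the \emph{share} of $b\in B$ by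
\[
g^B_k(b)=\sum_z\mathbb E\Big[\frac{\mathbf 1\{b\to(z,k)\}}{N^z_k(B)}\Big]\in[0,A_k],
\]
with the convention $0/0=0$. For two sites, $g_k^{\{0,y\}}(0)=A_k-\frac12q_k(y)$, and the two shares add up to \eqref{eq:qk}. The next lemma says that shares represent $H^f_k$, that they are local up to an error measured by the interaction, and that local shares stabilize.

\begin{lemma}\label{lem:shares}
Let $B\subset\mathbb Z^d$ be finite, $k\ge1$ and $R\ge1$.
\begin{itemize}
\item[(i)] For bounded Lipschitz $f$, $\ \big|H^f_k(B)-\sum_{b\in B}f(b)g^B_k(b)\big|\le K|B|\,\mathrm{Lip}(f)\sqrt k$.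
\item[(ii)] For $b\in B$, $\ \big|g^B_k(b)-g_k^{B\cap(b+Q_R)}(b)\big|\le\sum_{b'\in B:\,\|b'-b\|_\infty>R}q_k(b'-b)$.
\item[(iii)] Let $\beta(k,R)=\sup_{k'\ge k}\max_{0\in U\subset Q_R}|g^U_{k'}(0)-g^U_k(0)|$. Then $\beta(k,R)\to0$ as $k\to\infty$ for each $R$, and $|g^U_{k'}(b)-g^U_k(b)|\le\beta(k,R)$ whenever $b\in U\subset b+Q_R$ and $k'\ge k$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $\mathbf 1\{B\to(z,k)\}=\sum_{b\in B}\mathbf 1\{b\to(z,k)\}/N^z_k(B)$,
\[
H^f_k(B)-\sum_{b\in B}f(b)g^B_k(b)=\sum_{b\in B}\sum_z\big(f(z)-f(b)\big)\,\mathbb E\Big[\frac{\mathbf 1\{b\to(z,k)\}}{N^z_k(B)}\Big].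
\]
The expectation is at most $\tau_k(z-b)$, so the absolute value is at most $|B|\,\mathrm{Lip}(f)\sum_x|x|\tau_k(x)$. By the Cauchy--Schwarz inequality, (A) and (B), $\sum_x|x|\tau_k(x)\le(A_k\sum_x|x|^2\tau_k(x))^{1/2}\le K\sqrt k$.

(ii) Let $U=B\cap(b+Q_R)$. On $\{b\to(z,k)\}$ both $1/N^z_k(B)$ and $1/N^z_k(U)$ lie in $(0,1]$, and they are equal unless $b'\to(z,k)$ for some $b'\in B\setminus U$. So the difference of the shares is at most $\sum_{b'\in B\setminus U}\sum_z\mathbb P(b\to(z,k),\,b'\to(z,k))$, and the inner sum is $q_k(b'-b)$ by translation invariance.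

(iii) Fix a finite set $U$. For $\varnothing\ne W\subset U$ let $\pi_k(W)=\sum_z\mathbb P(\{u\in U:u\to(z,k)\}=W)$ be the expected number of sites at time $k$ whose set of ancestors in $U$ is exactly $W$, and let $\pi_k(\varnothing)=0$. Then $g^U_k(b)=\sum_{W:\,b\in W\subset U}\pi_k(W)/|W|$ for $b\in U$. For $V\subset U$, a site is connected to $U$ but not to $U\setminus V$ exactly when its set of ancestors is a nonempty subset of $V$, so
\[
H_k(U)-H_k(U\setminus V)=\sum_{W'\subset V}\pi_k(W').
\]
Multiply by $(-1)^{|W\setminus V|}$ and sum over $V\subset W$. The coefficient of $\pi_k(W')$ is $\sum_{W'\subset V\subset W}(-1)^{|W\setminus V|}=(1-1)^{|W\setminus W'|}$, which vanishes unless $W'=W$. Hence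
\[
\pi_k(W)=\sum_{V\subset W}(-1)^{|W\setminus V|}\big[H_k(U)-H_k(U\setminus V)\big].
\]
By Lemma~\ref{lem:limit} each $\pi_k(W)$ converges as $k\to\infty$, and so does $g^U_k(b)$. There are finitely many $U$ with $0\in U\subset Q_R$, so $\beta(k,R)\to0$. The last claim is translation invariance.
\end{proof}

\subsection{The interaction}

It remains to control the error in Lemma~\ref{lem:shares}(ii). Let $\rho_l(y)=\sum_w\tau_l(w)\tau_l(w-y)$. The substitution $w\mapsto w+y$ shows that $\rho_l$ is even. By (A), (C) and the bounded range, for $l\ge1$,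
\begin{equation}\label{eq:rho}
\sum_y\rho_l(y)=A_l^2\le K^2,\qquad\sup_y\rho_l(y)\le K^2l^{-d/2},\qquad\rho_l(y)=0\ \text{ if }\|y\|_\infty>2Ll .
\end{equation}
Summing Lemma~\ref{lem:twopaths}(i) over $z$ gives a bound that does not depend on $k$: for $y\ne0$,
\begin{equation}\label{eq:q}
q_k(y)\le\sum_{l=1}^k\rho_l(y)A_{k-l}\le q(y):=K\sum_{l\ge1}\rho_l(y).
\end{equation}
Bounding the factor with the larger index by its supremum and summing the other, we get from \eqref{eq:rho}
\begin{equation}\label{eq:conv}
\sup_a\sum_y\rho_i(a-y)\rho_l(y)\le K^4(i\vee l)^{-d/2},\qquad i,l\ge1 .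
\end{equation}

The function $q$ is not summable: $\sum_yq(y)=K\sum_lA_l^2=\infty$. For a dense set such as a large box, the bound obtained from Lemma~\ref{lem:shares}(ii) and \eqref{eq:q} is therefore useless. This is why we first run the dynamics for $j$ steps and apply Lemma~\ref{lem:shares} to $\mathcal C^B_j$. Two sites of $\mathcal C^B_j$ either descend from a common vertex, as in a cluster grown from one site, or come from distinct sites of $B$ along disjoint paths, which are spread out by (C); see Figure~\ref{fig:pairs}.

\begin{figure}[ht]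
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dotted] (-0.2,0) -- (8.2,0) node[right] {time $0$};
\draw[dotted] (-0.2,2) -- (8.2,2) node[right] {time $j$};
\draw[thick] (1.5,0) -- (1.5,0.9) -- (0.6,2);
\draw[thick] (1.5,0.9) -- (2.4,2);
\draw[thick,dashed] (0.6,2) -- (1.5,3.1) -- (2.4,2);
\draw[thick,dashed] (1.5,3.1) -- (1.5,3.7);
\draw[thick] (5.6,0) -- (5.6,2);
\draw[thick] (7.4,0) -- (7.4,2);
\draw[thick,dashed] (5.6,2) -- (6.5,3.1) -- (7.4,2);
\draw[thick,dashed] (6.5,3.1) -- (6.5,3.7);
\fill (1.5,0) circle (2pt) node[below] {$b$};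
\fill (1.5,0.9) circle (2pt) node[below right] {$(w,l)$};
\fill (0.6,2) circle (2pt) node[above left] {$x$};
\fill (2.4,2) circle (2pt) node[above right] {$x'$};
\fill (5.6,0) circle (2pt) node[below] {$b$};
\fill (7.4,0) circle (2pt) node[below] {$b'$};
\fill (5.6,2) circle (2pt) node[above left] {$x$};
\fill (7.4,2) circle (2pt) node[above right] {$x'$};
\end{tikzpicture}
\caption{Two sites $x\ne x'$ occupied at time $j$ by descendants of a set $B$, whose own descendants merge later. Time runs upward. Solid lines are occupied paths before time $j$; dashed lines are the later merging paths, of total weight at most $q(x-x')$. Left: the paths to $x$ and $x'$ branch at a vertex $(w,l)$. Right: they start from distinct sites $b,b'\in B$ and are disjoint.}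
\label{fig:pairs}
\end{figure}

\begin{lemma}\label{lem:pairs}
There is a constant $c_0=c_0(d,L)$ such that for all finite $B$, $j\ge1$ and $R\ge1$,
\[
\mathbb E\sum_{\substack{x,x'\in\mathcal C^B_j\\ \|x-x'\|_\infty>R}}q(x-x')\le c_0\Big(|B|R^{-(d-4)/2}+|B|^2j^{-(d-2)/2}\Big).
\]
\end{lemma}

\begin{proof}
Multiply the bound of Lemma~\ref{lem:twopaths}(ii) by $q(x-x')$ and sum over $x,x'$ with $\|x-x'\|_\infty>R$. In the first term, put $y=x-x'$, sum over $x$ to get $\rho_{j-l}(y)$, and then over $w$ to get $A_l$. In the second term, drop the restriction on $x-x'$ and put $y=x-x'$; then $\sum_x\tau_j(x-b)\tau_j(x-y-b')=\rho_j(y+b'-b)=\rho_j(b-b'-y)$. So the left side is at most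
\[
|B|\sum_{l<j}A_l\sum_{\|y\|_\infty>R}\rho_{j-l}(y)\,q(y)+\sum_{b\ne b'}\sum_y\rho_j(b-b'-y)\,q(y).
\]

\emph{First term.} Insert $q=K\sum_{l'}\rho_{l'}$ and put $i=j-l\ge1$. By the support property in \eqref{eq:rho}, only $i,l'\ge R/(2L)$ contribute. At most $2u$ pairs of positive integers $(i,l')$ have $i\vee l'=u$. By \eqref{eq:conv} with $a=0$, the term is at most
\[
2K^6|B|\sum_{u\ge1\vee R/(2L)}u^{1-d/2}\le c|B|\Big(1\vee\frac R{2L}\Big)^{-(d-4)/2}\le c|B|R^{-(d-4)/2},
\]
where the sum over integers $u$ converges because $d>4$.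

\emph{Second term.} By \eqref{eq:conv}, each inner sum is at most
\[
K^5\sum_{l\ge1}(j\vee l)^{-d/2}=K^5\Big(j^{1-d/2}+\sum_{l>j}l^{-d/2}\Big)\le cj^{-(d-2)/2},
\]
and there are at most $|B|^2$ pairs $(b,b')$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:regularity}]
Let $B'=\mathcal C^B_j$. By \eqref{eq:markov},
\[
H^f_{2j+i}(B)-H^f_{2j}(B)=\mathbb E\big[H^f_{j+i}(B')-H^f_j(B')\big].
\]
Fix $R\ge1$ and a realization of $B'$. Lemma~\ref{lem:shares}(i), applied with $k=j+i$ and $k=j$, gives
\[
\big|H^f_{j+i}(B')-H^f_j(B')\big|\le2K|B'|\,\mathrm{Lip}(f)\sqrt{j+i}+\|f\|_\infty\sum_{x\in B'}\big|g^{B'}_{j+i}(x)-g^{B'}_j(x)\big|.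
\]
For $x\in B'$, replace $B'$ by $B'\cap(x+Q_R)$ in both shares. By Lemma~\ref{lem:shares}(ii) and \eqref{eq:q} each replacement costs at most $\sum_{x'\in B':\,\|x'-x\|_\infty>R}q(x'-x)$, and by Lemma~\ref{lem:shares}(iii) the two local shares differ by at most $\beta(j,R)$. Take expectations, using $\mathbb E|B'|\le K|B|$ and Lemma~\ref{lem:pairs}. The left side of \eqref{eq:regularity} is at most
\[
|B|\Big[2K^2\,\mathrm{Lip}(f)\sqrt{j+i}+\|f\|_\infty\big(K\beta(j,R)+2c_0R^{-(d-4)/2}\big)\Big]+2c_0\|f\|_\infty|B|^2j^{-(d-2)/2}.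
\]
This holds for every $R$, so \eqref{eq:regularity} holds with $\beta_j=\inf_{R\ge1}[K\beta(j,R)+2c_0R^{-(d-4)/2}]$. By Lemma~\ref{lem:shares}(iii), $\limsup_j\beta_j\le2c_0R^{-(d-4)/2}$ for every $R$, and so $\beta_j\to0$ because $d>4$.
\end{proof}

\section{Tracking a martingale}\label{sec:tracking}

We now bound the fluctuations of the martingales \eqref{eq:Z} and complete the chain \eqref{eq:chain}. One step of the martingale is a function of many independent bonds, each with bounded influence, so its conditional tails are Gaussian with variance proportional to the current population.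

\begin{lemma}\label{lem:step}
Let $\kappa=K^2|\Lambda|/8$, let $f$ be bounded and write $Z_m=Z^N_m(f)$. For all $\lambda\in\mathbb R$ and $m<N$,
\[
\mathbb E\big[e^{\lambda(Z_{m+1}-Z_m)}\,\big|\,\mathcal F_m\big]\le\exp\big(\lambda^2\kappa\|f\|_\infty^2|\mathcal C_m|\big).
\]
\end{lemma}

\begin{proof}
Given $\mathcal F_m$, the set $\mathcal C_{m+1}$ is a function of the $|\Lambda||\mathcal C_m|$ independent bonds that start in $\mathcal C_m\times\{m\}$. Changing one of them adds or removes at most one site. For finite $B$, a site $v$ and $k\ge0$,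
\[
\big|H^f_k(B\cup\{v\})-H^f_k(B)\big|=\Big|\sum_zf(z)\,\mathbb P\big(v\to(z,k),\,B\not\to(z,k)\big)\Big|\le\|f\|_\infty A_k\le K\|f\|_\infty .
\]
So $Z_{m+1}=H^f_{N-m-1}(\mathcal C_{m+1})$ changes by at most $K\|f\|_\infty$ when one bond is changed, and its conditional mean is $Z_m$. McDiarmid's inequality gives the claim.
\end{proof}

The population is not bounded a priori on the scale $n$, so we stop when it becomes large. For $M>0$ and $n\ge1$ let
\[
\sigma_M=\min\{l\ge0:|\mathcal C_l|>Mn\}\qquad(\min\varnothing=\infty),
\]
so that $|\mathcal C_l|\le Mn$ for $l<\sigma_M$; the dependence on $n$ is suppressed.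

\begin{lemma}\label{lem:maximal}
Let $f\not\equiv0$ be bounded, $0\le m_0<N$, $Z_m=Z^N_m(f)$ and $\sigma'=\sigma_M\vee m_0$. For all $a>0$,
\begin{equation}\label{eq:maximal}
\mathbb P\Big(\max_{m_0\le m\le N}|Z_{m\wedge\sigma'}-Z_{m_0}|\ge a\,\Big|\,\mathcal F_{m_0}\Big)\le2\exp\Big(-\frac{a^2}{4\kappa\|f\|_\infty^2Mn(N-m_0)}\Big).
\end{equation}
\end{lemma}

\begin{proof}
For $\lambda>0$ and $m_0\le m\le N$ let
\[
W_m=\exp\Big(\lambda(Z_{m\wedge\sigma'}-Z_{m_0})-\lambda^2\kappa\|f\|_\infty^2\sum_{l=m_0}^{(m\wedge\sigma')-1}|\mathcal C_l|\Big).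
\]
The time $\sigma'$ is a stopping time. On $\{\sigma'\le m\}$ we have $W_{m+1}=W_m$, and on $\{\sigma'>m\}$ the ratio $W_{m+1}/W_m$ has conditional mean at most $1$ by Lemma~\ref{lem:step}. So $W$ is a nonnegative supermartingale with $W_{m_0}=1$. If $\sigma_M\le m_0$ the sum in the exponent is empty; otherwise $\sigma'=\sigma_M$ and each $l$ in the sum has $|\mathcal C_l|\le Mn$. With $v=\kappa\|f\|_\infty^2Mn(N-m_0)$, the event $Z_{m\wedge\sigma'}-Z_{m_0}\ge a$ therefore implies $W_m\ge e^{\lambda a-\lambda^2v}$. By Doob's inequality with $\lambda=a/(2v)$, this happens for some $m$ with conditional probability at most $e^{-a^2/(4v)}$. Apply the same bound to $-f$.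
\end{proof}

We fix the intermediate scale $j=j_n=\lceil n^{3/4}\rceil$. Then $j\le2n^{3/4}$, $\beta_j\to0$ as $n\to\infty$, and, since $d\ge5$,
\begin{equation}\label{eq:scale}
n\,j^{-(d-2)/2}\le n\,j^{-3/2}\le n^{-1/8}\to0 .
\end{equation}
Put $m^-=(m-2j)^+$. For a bounded Lipschitz function $\phi$ on $\mathbb R^d$ let $\phi_n(x)=\phi(x/\sqrt{c_2n})$, $x\in\mathbb Z^d$. Then $\|\phi_n\|_\infty\le\|\phi\|_\infty$, $\mathrm{Lip}(\phi_n)\le\mathrm{Lip}(\phi)/\sqrt{c_2n}$, and
\begin{equation}\label{eq:dictionary}
X^{(n)}_t(\phi)=\frac{\mathcal C_{\lfloor nt\rfloor}(\phi_n)}{c_1n}.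
\end{equation}

\begin{proposition}\label{prop:tracking}
Let $c_*=2K^2/\sqrt{c_2}$. Let $\phi$ be bounded and Lipschitz, and let $M,\eta,T>0$. There are events $G_n=G_n(\phi,M,\eta,T)$ with $n\,\mathbb P(G_n^c)\to0$ such that, for all large $n$, on $G_n$,
\begin{equation}\label{eq:tracking}
\big|\mathcal C_m(\phi_n)-Z^N_{m^-}(\phi_n)\big|\le n\Big[\eta+c_*M\,\mathrm{Lip}(\phi)\sqrt{\frac{N-m}n}\,\Big]
\end{equation}
for all integers $m,N$ with $0\le m\le\min(nT,\sigma_M)$ and $N\ge m$.
\end{proposition}

The error has the same form as for branching random walk. The time $m=\sigma_M$ itself is allowed, although $|\mathcal C_{\sigma_M}|>Mn$; this is what lets us bound the probability that the level $Mn$ is crossed.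

\begin{proof}
Write $f=\phi_n$. Let $G_n$ be the event that
\[
\big|\mathcal C_m(f)-H^f_{m-m^-}(\mathcal C_{m^-})\big|\le\tfrac12\eta n\qquad\text{for all }m\le\min(nT,\sigma_M).
\]
For $m=0$, or $f\equiv0$, the left side vanishes. Otherwise apply Lemma~\ref{lem:maximal} with $N=m$, $m_0=m^-$ and $a=\eta n/2$. On $\{m\le\sigma_M\}$ we have $m\wedge\sigma'=m$, $Z^m_m(f)=\mathcal C_m(f)$ and $Z^m_{m^-}(f)=H^f_{m-m^-}(\mathcal C_{m^-})$. Since $m-m^-\le2j\le4n^{3/4}$, a union bound over $1\le m\le nT$ gives
\[
n\,\mathbb P(G_n^c)\le2n^2T\exp\Big(-\frac{\eta^2n^{1/4}}{64\,\kappa\|\phi\|_\infty^2M}\Big)\longrightarrow0 .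
\]

Now work on $G_n$ and let $m\le\min(nT,\sigma_M)$, $N\ge m$. If $m<2j$, then $m^-=0$ and $\mathcal C_0=\{0\}$; both $H^f_m(\{0\})$ and $Z^N_0(f)=H^f_N(\{0\})$ are at most $K\|\phi\|_\infty$ in absolute value, so the left side of \eqref{eq:tracking} is at most $\eta n/2+2K\|\phi\|_\infty\le\eta n$ for large $n$. If $m\ge2j$, let $B=\mathcal C_{m-2j}$ and $i=N-m$. Then $|B|\le Mn$ because $m-2j<\sigma_M$, and $Z^N_{m^-}(f)=H^f_{2j+i}(B)$. By Proposition~\ref{prop:regularity} and $\sqrt{j+i}\le\sqrt j+\sqrt i$,
\begin{align*}
\big|H^f_{2j}(B)-Z^N_{m^-}(f)\big|\le{}&n\,c_*M\,\mathrm{Lip}(\phi)\sqrt{i/n}\\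
&+nM\Big[c_*\mathrm{Lip}(\phi)\sqrt{j/n}+\|\phi\|_\infty\beta_j+2c_0\|\phi\|_\infty M\,nj^{-(d-2)/2}\Big].
\end{align*}
The bracket does not depend on $m$, $N$ or the configuration, and it tends to $0$ by \eqref{eq:scale}. For large $n$ the last line is at most $\eta n/2$, and \eqref{eq:tracking} follows.
\end{proof}

\section{Maximal mass, compact containment and oscillation}\label{sec:uniform}

Proposition~\ref{prop:tracking} turns each uniform-in-time statement about the cluster into one about a martingale. For the first two statements Doob's $L^2$ inequality suffices, and it needs a second moment at the terminal time. Let $f\ge0$ be bounded and $N\ge0$. Split $\mathcal C_N(f)|\mathcal C_N|=\sum_{x,x'\in\mathcal C_N}f(x)$ into the terms $x=x'$ and $x\ne x'$, apply Lemma~\ref{lem:twopaths}(ii) with $B=\{0\}$ to the latter, and sum over $x'$ using $A_{N-l}\le K$: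
\begin{equation}\label{eq:second}
\mathbb E\big[\mathcal C_N(f)\,|\mathcal C_N|\big]\le\sum_xf(x)\tau_N(x)+K\sum_{l<N}\sum_xf(x)\,(\tau_l*\tau_{N-l})(x).
\end{equation}
For $f=1$ this gives $\mathbb E|\mathcal C_N|^2\le K+K^3N$.

\begin{lemma}\label{lem:mass}
For all $T,\eta>0$, $\ \limsup_nn\,\mathbb P\big(\max_{m\le nT}|\mathcal C_m|>\eta n\big)\le4K^3T/\eta^2$.
\end{lemma}

\begin{proof}
Let $N=\lfloor nT\rfloor$ and $\sigma=\sigma_\eta$. The event in question is $\{\sigma\le N\}$. Apply Proposition~\ref{prop:tracking} with $\phi=1$, for which $\mathrm{Lip}(\phi)=0$, with $M=\eta$ and with $\eta/2$ in place of $\eta$. On $\{\sigma\le N\}\cap G_n(1,\eta,\eta/2,T)$, the bound \eqref{eq:tracking} at $m=\sigma$ gives $Z^N_{\sigma^-}(1)\ge|\mathcal C_\sigma|-\eta n/2>\eta n/2$. By Doob's inequality,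
\[
n\,\mathbb P\Big(\max_{l\le N}Z^N_l(1)\ge\tfrac12\eta n\Big)\le\frac{4n\,\mathbb E|\mathcal C_N|^2}{\eta^2n^2}\le\frac{4(K+K^3nT)}{\eta^2n}\longrightarrow\frac{4K^3T}{\eta^2},
\]
and $n\,\mathbb P(G_n^c)\to0$.
\end{proof}

In particular $\limsup_nn\,\mathbb P(\sigma_M\le nT)\le4K^3T/M^2$, so that stopping at $\sigma_M$ costs little when $M$ is large. Next we show that no mass escapes to infinity. We use the cutoff $\psi^R(x)=(2|x|/R-1)^+\wedge1$, which satisfies $\mathbf 1\{|x|\ge R\}\le\psi^R(x)\le\mathbf 1\{|x|\ge R/2\}$ and $\mathrm{Lip}(\psi^R)=2/R$.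

\begin{lemma}\label{lem:containment}
For all $T,\eta>0$, $\ \lim_{R\to\infty}\limsup_nn\,\mathbb P\big(\max_{m\le nT}\mathcal C_m(\psi^R_n)>\eta n\big)=0$.
\end{lemma}

\begin{proof}
Fix $M>0$, and let $R$ be so large that $2c_*M\sqrt T/R\le\eta/4$. Let $N=\lfloor nT\rfloor$ and $f=\psi^R_n$. On $\{\sigma_M>N\}\cap G_n(\psi^R,M,\eta/4,T)$ the right side of \eqref{eq:tracking} is at most $\eta n/2$ for all $m\le N$. So if $\mathcal C_m(f)>\eta n$ for some $m\le N$, then $Z^N_{m^-}(f)>\eta n/2$, and by Doob's inequality this has probability at most $4\,\mathbb E[\mathcal C_N(f)^2]/(\eta n)^2$.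

We have $0\le f\le1$ and $f(x)\le4|x|^2/(R^2c_2n)$. From $|x|^2\le2|w|^2+2|x-w|^2$, (A) and (B),
\[
\sum_x|x|^2(\tau_l*\tau_{N-l})(x)\le2\big(Kl\,A_{N-l}+A_l\,K(N-l)\big)\le2K^2N .
\]
So \eqref{eq:second} and (B) give
\[
\mathbb E[\mathcal C_N(f)^2]\le\mathbb E\big[\mathcal C_N(f)\,|\mathcal C_N|\big]\le\frac4{R^2c_2n}\big(KN+2K^3N^2\big).
\]
Collecting the three contributions, for all large $R$,
\[
\limsup_nn\,\mathbb P\Big(\max_{m\le nT}\mathcal C_m(\psi^R_n)>\eta n\Big)\le\frac{4K^3T}{M^2}+\frac{32K^3T^2}{c_2R^2\eta^2}.
\]
Let $R\to\infty$ and then $M\to\infty$.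
\end{proof}

The oscillation bound requires more. We cover $[0,nT]$ by about $T/\varepsilon$ windows of length $2\varepsilon n$ and use one martingale per window. Lemma~\ref{lem:maximal} bounds its oscillation by $e^{-c'/\varepsilon}$, which does not decay in $n$. The missing factor $1/n$ comes from (D): an oscillation is possible only if the cluster is alive at the start of the window, and this has probability of order $1/(\varepsilon n)$. The total loss is $\varepsilon^{-2}$, which a second-moment bound of order $\varepsilon$ per window would not compensate, but the exponential bound does. In the first window survival gives nothing, and Lemma~\ref{lem:mass} is used instead.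

\begin{lemma}\label{lem:oscillation}
For bounded Lipschitz $\phi$ and $T,\eta>0$,
\[
\lim_{\varepsilon\to0}\limsup_nn\,\mathbb P\Big(\max_{m,m'\le nT,\ |m-m'|\le\varepsilon n}|\mathcal C_m(\phi_n)-\mathcal C_{m'}(\phi_n)|>\eta n\Big)=0 .
\]
\end{lemma}

\begin{proof}
We may assume $\phi\not\equiv0$, and we write $f=\phi_n$; if $f\equiv0$ for some $n$ there is nothing to prove for that $n$. Fix $M>0$ and let $\varepsilon<1$ be so small that $c_*M\,\mathrm{Lip}(\phi)\sqrt{2\varepsilon}\le\eta/8$. If $m\le m'\le nT$ and $m'-m\le\varepsilon n$, then with $k=\lfloor m/(\varepsilon n)\rfloor$ both times lie in $I_k=[k\varepsilon n,(k+2)\varepsilon n]$, and $0\le k\le T/\varepsilon$. Let $O_k$ be the event that $|\mathcal C_m(f)-\mathcal C_{m'}(f)|>\eta n$ for some integers $m,m'\in I_k$.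

\emph{The window $k=0$.} On $O_0$ we have $2\|\phi\|_\infty\max_{m\le2\varepsilon n}|\mathcal C_m|>\eta n$. Lemma~\ref{lem:mass}, with $2\varepsilon$ for $T$ and $\eta/(2\|\phi\|_\infty)$ for $\eta$, gives $\limsup_nn\,\mathbb P(O_0)\le32K^3\varepsilon\|\phi\|_\infty^2/\eta^2$.

\emph{The windows $1\le k\le T/\varepsilon$.} Let $N=\lfloor(k+2)\varepsilon n\rfloor\le n(T+2)$, $m_0=\lceil k\varepsilon n\rceil-2j$ and $Z_l=Z^N_l(f)$. Take $n$ so large that $2j\le\varepsilon n/2$. Then $m_0\ge\varepsilon n/2$ and $N-m_0\le2\varepsilon n+2j\le4\varepsilon n$, for all such $k$. Work on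
\[
E_n=\{\sigma_M>n(T+2)\}\cap G_n(\phi,M,\eta/8,T+2).
\]
An integer $m\in I_k$ satisfies $m^-=m-2j\in[m_0,N]$ and $0\le N-m\le2\varepsilon n$, so \eqref{eq:tracking} gives $|\mathcal C_m(f)-Z_{m-2j}|\le\eta n/4$. On $O_k\cap E_n$ there are thus two times in $[m_0,N]$ at which $Z$ differs by more than $\eta n/2$, and so $\max_{m_0\le l\le N}|Z_l-Z_{m_0}|\ge\eta n/4$. This forces $\mathcal C_{m_0}\ne\varnothing$, for otherwise $Z_l=0$ for all $l\ge m_0$. Also $Z_l=Z_{l\wedge\sigma'}$ for $l\le N$ on $E_n$. The event $\{\mathcal C_{m_0}\ne\varnothing\}$ belongs to $\mathcal F_{m_0}$, so \eqref{eq:maximal} with $a=\eta n/4$ and (D) give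
\[
\mathbb P(O_k\cap E_n)\le\mathbb P(\mathcal C_{m_0}\ne\varnothing)\cdot2e^{-c'/\varepsilon}\le\frac{4K}{\varepsilon n}\,e^{-c'/\varepsilon},\qquad c'=\frac{\eta^2}{256\,\kappa\|\phi\|_\infty^2M}.
\]

Sum over $k$, and bound $n\,\mathbb P(E_n^c)$ by Lemma~\ref{lem:mass} and Proposition~\ref{prop:tracking}. The $\limsup$ in the statement is at most
\[
\frac{4K^3(T+2)}{M^2}+\frac{32K^3\varepsilon\|\phi\|_\infty^2}{\eta^2}+\frac{4KT}{\varepsilon^2}\,e^{-c'/\varepsilon}.
\]
Let $\varepsilon\to0$ and then $M\to\infty$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:thm1}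

\subsection{The topology of path space}

Let $\mathrm{BL}_1$ be the set of $\phi:\mathbb R^d\to\mathbb R$ with $\|\phi\|_\infty\le1$ and $\mathrm{Lip}(\phi)\le1$, and put
\[
r(\mu,\nu)=\sup_{\phi\in\mathrm{BL}_1}|\mu(\phi)-\nu(\phi)|,\qquad\mu,\nu\in\mathcal M_F(\mathbb R^d).
\]
This is a complete separable metric for the weak topology. For probability measures this is standard, and the general case reduces to it by normalization. For completeness, say, let $(\nu_k)$ be a Cauchy sequence. The masses $a_k=\nu_k(1)$ converge to some $a$, by taking $\phi=1$. If $a=0$, then $r(\nu_k,0)=a_k\to0$. If $a>0$, then $r(\nu_k/a_k,\nu_l/a_l)\le r(\nu_k,\nu_l)/a_k+a_l|a_k^{-1}-a_l^{-1}|$, so the normalized measures form a Cauchy sequence with a limit $\pi$, and $\nu_k\to a\pi$.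

Recall that $X^k\to X$ in $\mathcal D$ if and only if there are increasing homeomorphisms $\lambda_k$ of $[0,\infty)$ with $\sup_{t\le T}|\lambda_k(t)-t|\to0$ and $\sup_{t\le T}r(X^k_{\lambda_k(t)},X_t)\to0$ for every $T$. This does not depend on the choice of metric for the weak topology, because $\{X_t:t\le T\}$ has compact closure. If $X$ is continuous, it is uniformly continuous on compact intervals, so the time changes can be dropped: $\sup_{t\le T}r(X^k_t,X_t)\to0$ for every $T$. Consequently the projections $X\mapsto X_t$ and the functionals $X\mapsto\sup_{t\le T}X_t(1)$ are continuous at every continuous path.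

The Skorokhod modulus $w'(X,\varepsilon,T)$ is the infimum, over partitions $0=t_0<\dots<t_{k-1}<T\le t_k$ with all $t_i-t_{i-1}>\varepsilon$, of $\max_i\sup_{t,t'\in[t_{i-1},t_i)}r(X_t,X_{t'})$. The partition of mesh $2\varepsilon$ shows that it is at most the uniform modulus $\sup\{r(X_t,X_{t'}):t,t'\le T+2\varepsilon,\ |t-t'|\le2\varepsilon\}$. By \cite[Corollary~3.7.4]{EK}, a sequence $(\mathbb Q_n)$ of probability measures on $\mathcal D$ is relatively compact if
\begin{itemize}
\item[(a)] for every $\eta>0$ and rational $t\ge0$ there is a compact $\Gamma\subset\mathcal M_F(\mathbb R^d)$ with $\liminf_n\mathbb Q_n(X_t\in\Gamma)\ge1-\eta$, and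
\item[(b)] for all $\eta,T>0$ there is $\varepsilon>0$ with $\limsup_n\mathbb Q_n(w'(X,\varepsilon,T)\ge\eta)\le\eta$.
\end{itemize}

\subsection{Normalization}

Fix $s>0$. By \eqref{eq:survival}, $h_n:=\mu_n(S>s)=c_3n\,\mathbb P(\mathcal C_{\lfloor ns\rfloor}\ne\varnothing)$, which is positive because $p_c>0$. By (F), $h_n\to2/s$. So $0<\inf_nh_n\le\sup_nh_n<\infty$, and $\{\mu_n^{(s)}\}$ is tight if and only if the family of probability measures $\mathbb P^{(s)}_n=\mu^{(s)}_n/h_n$ is. For all measurable $E\subset\mathcal D$,
\[
\mathbb P^{(s)}_n(E)\le C_s\,n\,\mathbb P(X^{(n)}\in E),\qquad C_s=c_3/\inf_nh_n .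
\]
We translate the lemmas of Section~\ref{sec:uniform} by \eqref{eq:dictionary}, using $X_t(\{|x|>R\})\le X_t(\psi^R)$ and the fact that $|t-t'|\le\varepsilon$ and $n\ge1/\varepsilon$ imply $|\lfloor nt\rfloor-\lfloor nt'\rfloor|\le\varepsilon n+1\le2\varepsilon n$. Lemmas~\ref{lem:mass}, \ref{lem:containment} and~\ref{lem:oscillation} give, for all $T,\eta>0$ and bounded Lipschitz $\phi$,
\begin{align}
&\lim_{M\to\infty}\limsup_n\ \mathbb P^{(s)}_n\Big(\sup_{t\le T}X_t(1)>M\Big)=0,\label{eq:u1}\\
&\lim_{R\to\infty}\limsup_n\ \mathbb P^{(s)}_n\Big(\sup_{t\le T}X_t(\{|x|>R\})>\eta\Big)=0,\label{eq:u2}\\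
&\lim_{\varepsilon\to0}\limsup_n\ \mathbb P^{(s)}_n\Big(\sup_{t,t'\le T,\ |t-t'|\le\varepsilon}|X_t(\phi)-X_{t'}(\phi)|>\eta\Big)=0.\label{eq:u3}
\end{align}
In \eqref{eq:u1} and \eqref{eq:u2}, $\limsup_n$ may be replaced by $\sup_n$. Indeed $\mathcal C_m\subset Q_{Lm}$, so for each fixed $n$ the mass and the support of $X^{(n)}_t$, $t\le T$, are deterministically bounded and the probabilities vanish for large $M$ and $R$; enlarging $M$ or $R$ thus takes care of finitely many values of $n$.

\subsection{Tightness and continuity of limit points}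

\emph{Condition (a).} Given $t$ and $\eta$, choose $M$ and $R_k$, $k\ge1$, with $\sup_n\mathbb P^{(s)}_n(X_t(1)>M)\le\eta/2$ and $\sup_n\mathbb P^{(s)}_n(X_t(\{|x|>R_k\})>1/k)\le\eta2^{-k-1}$; the supremum over $n$ is needed because infinitely many conditions are imposed at once. The set $\Gamma_0$ of measures $\nu$ with $\nu(1)\le M$ and $\nu(\{|x|>R_k\})\le1/k$ for all $k$ is tight with bounded mass, so its closure $\Gamma$ is compact by Prohorov's theorem, and $\mathbb P^{(s)}_n(X_t\in\Gamma)\ge1-\eta$ for all $n$.

\emph{Condition (b).} We must pass from one test function in \eqref{eq:u3} to the supremum over $\mathrm{BL}_1$, and \eqref{eq:u1}--\eqref{eq:u2} reduce this to finitely many functions. Let $T,\eta>0$. Choose $M$ such that the $\limsup$ in \eqref{eq:u1} is at most $\eta/3$, then $\gamma,\theta>0$ with $5\gamma+2\theta M<\eta$, and then $R$ such that the $\limsup$ in \eqref{eq:u2}, with $\gamma$ in place of $\eta$, is at most $\eta/3$. By the Arzel\`a--Ascoli theorem there are $\varphi_1,\dots,\varphi_J\in\mathrm{BL}_1$ such that every $\phi\in\mathrm{BL}_1$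 is within $\theta$ of some $\varphi_i$ uniformly on $\{|x|\le R\}$. Since $|\phi-\varphi_i|\le2$ everywhere, all finite measures $\nu,\nu'$ satisfy
\[
r(\nu,\nu')\le\max_{i\le J}|\nu(\varphi_i)-\nu'(\varphi_i)|+\theta\big(\nu(1)+\nu'(1)\big)+2\nu(\{|x|>R\})+2\nu'(\{|x|>R\}).
\]
By \eqref{eq:u3}, for small $\varepsilon$ the event that $|X_t(\varphi_i)-X_{t'}(\varphi_i)|>\gamma$ for some $i\le J$ and some $t,t'\le T$ with $|t-t'|\le\varepsilon$ has $\limsup_n\mathbb P_n^{(s)}$-probability at most $\eta/3$. Off the three exceptional events, $r(X_t,X_{t'})\le\gamma+2\theta M+4\gamma<\eta$ for all such $t,t'$. So for all small $\varepsilon$,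
\begin{equation}\label{eq:modulus}
\limsup_n\ \mathbb P^{(s)}_n\Big(\sup_{t,t'\le T,\ |t-t'|\le\varepsilon}r(X_t,X_{t'})\ge\eta\Big)\le\eta .
\end{equation}
Applied with $T+1$ and $2\varepsilon\le1$, this gives (b).

Hence $\{\mathbb P^{(s)}_n\}$ is relatively compact. Since $\mathcal D$ is Polish, it is tight by Prohorov's theorem, and so is $\{\mu^{(s)}_n\}$. A jump $r(X_t,X_{t-})$ with $t\le T$ is at most the supremum in \eqref{eq:modulus}, for every $\varepsilon>0$. So $\sup_{t\le T}r(X_t,X_{t-})\to0$ in $\mathbb P^{(s)}_n$-probability for every $T$. By \cite[Theorem~3.10.2]{EK}, a weak limit of processes whose largest jumps vanish in this sense is almost surely continuous. Thus every limit point of $\{\mathbb P^{(s)}_n\}$, and so of $\{\mu^{(s)}_n\}$, is carried by continuous paths.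

\subsection{Identification of the limit}

Let $\nu$ be the weak limit of $\mu^{(s)}_n$ along a subsequence. For $0<t_1<\dots<t_k$ and bounded continuous $F$, the functional $F(X_{t_1},\dots,X_{t_k})$ is bounded and continuous at every continuous path, hence $\nu$-almost everywhere, so its integrals converge along the subsequence. By \eqref{eq:fdd}, $\nu$ and $\mathbb N_0^{(s)}$ have the same finite-dimensional distributions at positive times. The Borel $\sigma$-field of $\mathcal D$ is generated by the projections \cite[Proposition~3.7.1]{EK}, and positive times suffice because $X_0=\lim_kX_{1/k}$. So the cylinder sets at positive times form a generating class that is closed under intersections and contains $\mathcal D$, and the two finite measures coincide. By tightness, the bound $\sup_nh_n<\infty$ and Prohorov's theorem, every subsequence of $(\mu^{(s)}_n)$ has a further subsequence that converges weakly, and its limit is $\mathbb N_0^{(s)}$. Hence $\mu^{(s)}_n\to\mathbb N_0^{(s)}$ weakly for every $s>0$, which proves Theorem~\ref{thm:main}. \qed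

As a by-product, $\mathbb N_0^{(s)}$ is carried by continuous paths for every $s>0$.

\section{Proof of Theorem~\ref{thm:extra}}\label{sec:thm2}

\emph{Part (i).} By \eqref{eq:dictionary}, $\mu_n(\sup_{t\le T}X_t(1)>\eta)=c_3n\,\mathbb P(\max_{m\le nT}|\mathcal C_m|>c_1\eta n)$, so Lemma~\ref{lem:mass} gives the first claim with $c=4K^3c_3/c_1^2$. The second claim is Lemma~\ref{lem:oscillation} with $c_1\eta$ for $\eta$ and $2\varepsilon$ for $\varepsilon$, multiplied by $c_3$.

\emph{Part (ii).} The extinction time is not a continuous functional, even at continuous paths: a path that vanishes after time $1$ is the uniform limit of paths that never vanish. What replaces continuity is that Theorem~\ref{thm:main} holds for every threshold. For $s'\ge s$ and bounded continuous $\Phi$,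
\begin{equation}\label{eq:threshold}
\mu_n^{(s)}\big(\Phi\,\mathbf 1\{S>s'\}\big)=\mu_n^{(s')}(\Phi)\longrightarrow\mathbb N_0\big(\Phi\,\mathbf 1\{S>s'\}\big).
\end{equation}
We have $S<\infty$ almost everywhere under $\mu_n$ by (D), and under $\mathbb N_0$ because $\mathbb N_0(S>T)=2/T\to0$, so both laws live on $\mathcal D\times(0,\infty)$. The $X$-marginals are tight by Theorem~\ref{thm:main}. The $S$-marginals are tight in $(0,\infty)$: outside $[s,T]$ they have mass $\mu_n(S>T)$, which tends to $2/T$ as $n\to\infty$ and to $0$ as $T\to\infty$ for each fixed $n$. So the joint laws are tight, with masses $h_n\to2/s$. Let $\nu$ be a limit point; it has total mass $2/s$. We denote the second coordinate by $S$ as well.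

If $s'>s$ is not an atom of the $S$-marginal of $\nu$, then $\nu(S>s')=\lim_n\mu_n(S>s')=2/s'$. There are at most countably many atoms and $s'\mapsto\nu(S>s')$ is right-continuous, so the identity holds for all $s'>s$. This function is continuous, so there are no atoms in $(s,\infty)$. Moreover $\nu(S>s)=\lim_{s'\downarrow s}2/s'=2/s$ is the total mass, so $\nu(S\le s)=0$. For $s'>s$ the function $\Phi\otimes\mathbf 1_{(s',\infty)}$ is bounded and $\nu$-almost everywhere continuous, so \eqref{eq:threshold} gives $\nu(\Phi\otimes\mathbf 1_{(s',\infty)})=\mathbb N_0(\Phi\,\mathbf 1\{S>s'\})$ for all bounded continuous $\Phi$. Hence $\nu(E\times(s',\infty))=\mathbb N_0(E\cap\{S>s'\})$ for all Borel $E\subset\mathcal D$ and $s'>s$. These rectangles form a class that is closed under intersections, generates the Borel $\sigma$-field of $\mathcal D\times(s,\infty)$ and exhausts that space. So $\nu$ is the law of $(X,S)$ under $\mathbb N_0^{(s)}$, and the whole sequence converges.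

\emph{Part (iii).} Let $X^*_T=\sup_{t\le T}X_t(1)$, and let $c$ be the constant of part (i). The point is that short-lived paths rarely reach mass $\eta$. Let $0<s'<s$. The functional $X^*_s$ is continuous $\mathbb N_0^{(s')}$-almost everywhere, so by Theorem~\ref{thm:main} and the continuous mapping theorem its law under $\mu_n^{(s')}$ converges weakly to its law under $\mathbb N_0^{(s')}$. The portmanteau theorem for the open set $(\eta,\infty)$ and part (i) give
\[
\mathbb N_0(X^*_s>\eta,\ S>s')\le\liminf_n\mu_n(X^*_s>\eta,\ S>s')\le\frac{cs}{\eta^2}.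
\]
Since $\mathbb N_0(S=0)=0$, letting $s'\downarrow0$ yields $\mathbb N_0(X^*_s>\eta)\le cs/\eta^2$. The state $0$ is absorbing, both for $X^{(n)}$ and $\mathbb N_0$-almost everywhere by (F), so $X^*=X^*_s$ on $\{S\le s\}$ under both measures. Therefore
\begin{equation}\label{eq:short}
\limsup_n\mu_n(X^*>\eta,\ S\le s)\le\frac{cs}{\eta^2},\qquad\mathbb N_0(X^*>\eta,\ S\le s)\le\frac{cs}{\eta^2},
\end{equation}
and in particular $\mathbb N_0(X^*>\eta)\le cs/\eta^2+2/s<\infty$.

For each $s\in\{1/k:k\ge1\}$ and each integer $T\ge1$, the law of $X^*_T$ under the finite measure $\mathbb N_0^{(s)}$ has at most countably many atoms. Let $\eta>0$ be none of these. For such $s<T$ the function $\Phi\,\mathbf 1\{X^*_T>\eta\}$ is bounded and $\mathbb N_0^{(s)}$-almost everywhere continuous, so Theorem~\ref{thm:main} gives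
\[
\mu_n\big(\Phi\,\mathbf 1\{X^*_T>\eta,\ S>s\}\big)\longrightarrow\mathbb N_0\big(\Phi\,\mathbf 1\{X^*_T>\eta,\ S>s\}\big).
\]
The event $\{X^*_T>\eta,\ S>s\}$ is contained in $\{X^*>\eta\}$. A path in the difference has either $X^*>\eta$ and $S\le s$, or $X^*\ne X^*_T$, which forces $S>T$ up to a null set. By \eqref{eq:short}, $\mu_n(S>T)\to2/T$ and $\mathbb N_0(S>T)=2/T$,
\[
\limsup_n\big|\mu_n(\Phi\,\mathbf 1\{X^*>\eta\})-\mathbb N_0(\Phi\,\mathbf 1\{X^*>\eta\})\big|\le2\|\Phi\|_\infty\Big(\frac{cs}{\eta^2}+\frac2T\Big).
\]
Let $s\to0$ and $T\to\infty$. This proves Theorem~\ref{thm:extra}. \qed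

\begin{remark}[What was used]
Tightness uses only (A)--(E), two-sided bounds on $n\,\mathbb P(\mathcal C_{\lfloor ns\rfloor}\ne\varnothing)$, the independence of the bonds and the bounded range. Convergence of the $r$-point functions for $r\ge3$ enters only through \eqref{eq:fdd}, to identify the limit. Besides the cited inputs, the condition $d>4$ enters in Lemma~\ref{lem:pairs}, in $\beta_j\to0$ and in \eqref{eq:scale}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{criterion}
\emph{A criterion for convergence to super-Brownian motion on path space},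
\texttt{http://www.math.ubc.ca/\textasciitilde perkins/tightness-holmes.pdf}.

\bibitem{EK}
Ethier and Kurtz, \emph{Markov Processes}.

\bibitem{HHS}
van der Hofstad, den Hollander and Slade, \emph{Comm. Math. Phys.} \textbf{231} (2002), 435--461.

\bibitem{HS}
van der Hofstad and Slade, \emph{Ann. Inst. H. Poincar\'e Probab. Stat.} \textbf{39} (2003), 413--485.

\end{thebibliography}
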